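
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{fact}[theorem]{Fact}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Separating cardinal functions on Boolean $F$-spaces}


\begin{abstract}
Must character, hereditary Lindel\"of number, hereditary density, spread and
weight coincide on every infinite Boolean $F$-space? We show in ZFC that they
need not. For example, there is a Boolean $F$-space with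
$\chi=hL=hd=s=2^{\mathfrak c}<w=(2^{\mathfrak c})^+$, and another with
$\chi=\mathfrak c<hL=hd=s=w=\mathfrak c^+$. The spaces are built from Stone spaces of
reduced powers $B^\omega/\mathrm{fin}$, where $B$ is an algebra of finite unions of
intervals of a linear order that has a small order-separating subset. We also
determine, under GCH, all pairs $(\chi,w)$, and we discuss what happens below
$2^{\mathfrak c}$.
\end{abstract}

\section{The question and the results}

\subsection{Boolean $F$-spaces and five cardinal functions}

A \emph{Boolean space} is a compact Hausdorff space with a base of clopen sets.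
A Tychonoff space $X$ is an \emph{$F$-space} if any two disjoint cozero sets are
completely separated, that is, some continuous $f:X\to[0,1]$ is $0$ on one and
$1$ on the other. In a Boolean space this becomes a statement about clopen sets.
A cozero set is open and $\sigma$-compact, hence a countable union of clopen
sets, and conversely such unions are cozero. Completely separated sets have
disjoint closures, and disjoint closed sets in a Boolean space are separated by a
clopen set. So \emph{a Boolean space is an $F$-space if and only if}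
\begin{equation}\label{eq:sep}
\begin{minipage}{0.85\textwidth}
whenever $u_i,v_j$ $(i,j<\omega)$ are clopen and $u_i\cap v_j=\emptyset$ for all
$i,j$, there is a clopen $w$ that contains every $u_i$ and is disjoint from every $v_j$.
\end{minipage}
\end{equation}
For example, $\beta\omega$ is a Boolean $F$-space, since its clopen algebra
$\mathcal P(\omega)$ is complete, and so is $\omega^*=\beta\omega\setminus\omega$
(Lemma~\ref{lem:F} with $B=\{0,1\}$). By~\eqref{eq:sep}, the topological sum of two
Boolean $F$-spaces is a Boolean $F$-space.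

For an infinite space $X$ we consider the weight $w(X)$; the character
$\chi(X)=\sup_{x\in X}\chi(x,X)$, where $\chi(x,X)$ is the least size of a local
base at $x$; the spread $s(X)$, the supremum of the cardinalities of discrete
subspaces; the hereditary Lindel\"of number $hL(X)$, the least infinite $\kappa$ such
that every open cover of every subspace has a subcover of size at most $\kappa$; and
the hereditary density $hd(X)$, the least infinite $\kappa$ such that every subspace
has a dense subset of size at most $\kappa$. For infinite compact Hausdorff $X$,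
\begin{equation}\label{eq:ineq}
s(X)\le hL(X)\le w(X),\qquad s(X)\le hd(X)\le w(X),\qquad
\chi(X)\le hL(X),\qquad \chi(X)\le w(X).
\end{equation}

In general Boolean spaces these functions separate easily; Section~\ref{sec:split}
recalls the split line, with $\chi=hL=hd=s=\omega<w=\mathfrak c$, where
$\mathfrak c=2^\omega$. The $F$-space property destroys such small examples: every infinite
Boolean $F$-space contains a copy of $\beta\omega$ (Section~\ref{sec:char}), and
all five functions equal $\mathfrak c$ on $\beta\omega$. There are also arithmetic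
restrictions. Call a cardinal an \emph{$\omega$-power} if it has the form
$\kappa^\omega$, and call $\mu$ a \emph{strong limit} if $2^\nu<\mu$ for all $\nu<\mu$.
Van Douwen proved that for an infinite Boolean $F$-space $X$ the spread $s(X)$ is
not a strong limit cardinal of countable cofinality; hence, under the Singular
Cardinal Hypothesis (SCH: $\mu^{\mathrm{cf}(\mu)}=\mu^+$ for every singular $\mu$
with $2^{\mathrm{cf}(\mu)}<\mu$), it is an $\omega$-power. So one might guess that the functions are
equal. The problem, as posed in \cite{source}, reads: it is not known whether or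
not
\[
\chi(X)=hL(X)=\dots=s(X)=w(X)
\]
if $X$ is an infinite Boolean $F$-space. The dots are not specified
there; we take the question to be the equality of the five functions above.

The answer is no, in ZFC. Roughly, the reason is this: condition~\eqref{eq:sep}
concerns only countable families, so it is compatible with the split line once
``countable'' is replaced there by ``of size at most $\kappa$'' for a suitable cardinal
with $\kappa^\omega=\kappa$.

\subsection{Results}

Throughout, $\kappa$ and $\lambda$ denote infinite cardinals. Let $\nu(\kappa)$ be the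
least $\nu$ with $2^\nu>\kappa$; so $\omega\le\nu(\kappa)\le\kappa$.

\begin{theorem}\label{thm:main}
Let $\kappa=\kappa^\omega\ge2^{\mathfrak c}$ and
$\kappa<\lambda=\lambda^\omega\le2^{\nu(\kappa)}$. There is a Boolean $F$-space $X$
with
\[
\chi(X)=hL(X)=hd(X)=s(X)=\kappa<w(X)=\lambda .
\]
\end{theorem}

\begin{theorem}\label{thm:chi}
Let $\kappa=\kappa^\omega$ and $\kappa<\lambda=\lambda^\omega\le2^{\nu(\kappa)}$.
There is a Boolean $F$-space $X$ with
\[
\chi(X)=\kappa<hL(X)=hd(X)=s(X)=w(X)=\lambda ;
\]
moreover, $X$ has $\lambda$ pairwise disjoint nonempty open sets.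
\end{theorem}

If $\kappa^\omega=\kappa$, then $\kappa\ge\mathfrak c$, and $\lambda=\kappa^+$ is
always allowed: every $f:\omega\to\kappa^+$ is bounded, so
$(\kappa^+)^\omega=\kappa^+\cdot\kappa^\omega=\kappa^+$, and
$\kappa^+\le2^{\nu(\kappa)}$ by the definition of $\nu(\kappa)$. So we may take
$\kappa=2^{\mathfrak c}$ in Theorem~\ref{thm:main} and $\kappa=\mathfrak c$ in
Theorem~\ref{thm:chi}, with $\lambda=\kappa^+$ in both; this gives the two spaces
in the abstract. Either one answers the question negatively.

How special are the hypotheses? The bound $\lambda\le 2^{\nu(\kappa)}$ serves to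
produce a linear order (Lemma~\ref{lem:pairs}), and $\lambda=\lambda^\omega$ makes
the weight exactly $\lambda$. The equation $\kappa=\kappa^\omega$ is used
throughout, and the next theorem shows that under SCH it is forced for
$\kappa=\chi(X)$.

\begin{theorem}\label{thm:three}
For every infinite Boolean $F$-space $X$,
\[
\mathfrak c\le\chi(X)\le w(X)\le2^{\chi(X)}\qquad\text{and}\qquad
\mathrm{cf}(\chi(X))>\omega .
\]
Hence, under SCH, $\chi(X)$ is an $\omega$-power. Under GCH, for infinite
cardinals $\kappa,\lambda$ there is an infinite Boolean $F$-space $X$ with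
$\chi(X)=\kappa$ and $w(X)=\lambda$ if and only if $\mathrm{cf}(\kappa)>\omega$ and
$\lambda\in\{\kappa,\kappa^+\}$.
\end{theorem}

The hypothesis $\kappa\ge2^{\mathfrak c}$ in Theorem~\ref{thm:main} enters at a
single point, where ultrafilters on a countable set are counted. For a linear
order $L$ let $X_0(L)$ be the Stone space of $B_0(L)^\omega/\mathrm{fin}$, where
$B_0(L)\subseteq\mathcal P(L)$ is the algebra generated by the half-lines
$(-\infty,x)$, $x\in L$. The space in Theorem~\ref{thm:main} is $X_0(L)$ for a
suitable $L$, plus a harmless summand.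

\begin{theorem}\label{thm:four}
\begin{enumerate}
\item[(i)] If $\nu$ is a cardinal with $\omega\le\nu\le\mathfrak c$ and $2^\nu$ is
ordered lexicographically, then $s(X_0(2^\nu))\ge2^\nu$.
\item[(ii)] It is consistent with ZFC+GCH that there is a Boolean $F$-space with
$\chi=hL=hd=s=\mathfrak c=\omega_1<w=\omega_2$.
\end{enumerate}
\end{theorem}

By (i), the construction behind Theorem~\ref{thm:main} can fail below
$2^{\mathfrak c}$: if $\kappa=\kappa^\omega<2^{\mathfrak c}$, then
$\nu(\kappa)\le\mathfrak c$, so for $L=2^{\nu(\kappa)}$ the spread of $X_0(L)$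
exceeds $\kappa$. By (ii), a better choice of $L$ can help. We do not know whether
ZFC alone gives a Boolean $F$-space with $s(X)<w(X)$ and $s(X)<2^{\mathfrak c}$;
the question above does not depend on this.

\subsection{Conventions}

Points of the Stone space of a Boolean algebra $A$ are the ultrafilters $x$ on
$A$; we identify $a\in A$ with the clopen set of all $x$ with $a\in x$. Then the
character of the point $x$ is the least size of a base of the filter $x$. The weight
of an infinite Boolean space is the size of its algebra of clopen sets. We bound $hL$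
and $hd$ through separated sequences.

\begin{fact}\label{fact:sep}
Let $X$ be a Boolean space and $\kappa$ an infinite cardinal. If $hL(X)>\kappa$,
there are points $x_\alpha$ and clopen sets $a_\alpha\ni x_\alpha$
$(\alpha<\kappa^+)$ with
\[
\text{\textup{(R)}}\qquad x_\beta\notin a_\alpha\quad\text{for }\alpha<\beta<\kappa^+ .
\]
If $hd(X)>\kappa$, there are such points and clopen sets with
\[
\text{\textup{(L)}}\qquad x_\alpha\notin a_\beta\quad\text{for }\alpha<\beta<\kappa^+ .
\]
\end{fact}

\begin{proof}
If $hL(X)>\kappa$, some subspace $Y$ has a cover by open sets without a subcover of size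
$\le\kappa$. Choose recursively $x_\alpha\in Y$ outside the cover members $U_\beta$,
$\beta<\alpha$, already chosen, then a member $U_\alpha\ni x_\alpha$, and a clopen
$a_\alpha$ in $X$ with $x_\alpha\in a_\alpha$ and $a_\alpha\cap Y\subseteq U_\alpha$. If
$hd(X)>\kappa$, take $Y$ without a dense subset of size $\le\kappa$, choose
$x_\alpha\in Y\setminus\overline{\{x_\beta:\beta<\alpha\}}$ and a clopen
$a_\alpha\ni x_\alpha$ that misses this closure.
\end{proof}

\section{The idea on the split line}\label{sec:split}

Let $B=B_0(\mathbb R)$ and let $K$ be its Stone space. Since $|B|=\mathfrak c$,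
we have $w(K)=\mathfrak c$. We show $hL(K)=hd(K)=\omega$; by~\eqref{eq:ineq},
$\chi$ and $s$ are countable too. The proof is written so that it survives the
passage to $F$-spaces.

\emph{Step 1: normal form.} Let $a\in B$. There are reals $e_0<\dots<e_{k-1}$,
$k\ge1$, such that $a$ is a union of some of the intervals $(-\infty,e_0)$,
$[e_i,e_{i+1})$, $[e_{k-1},\infty)$. Choose rationals $d_i$ with
$e_{i-1}<d_i\le e_i$ for $1\le i<k$. They cut the line into
\[
J_0=(-\infty,d_1),\quad J_1=[d_1,d_2),\quad\dots,\quad J_{k-1}=[d_{k-1},\infty),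
\]
with $e_i\in J_i$ for each $i$. On $J_i$ the set $a$ can change only at $e_i$:
$a\cap J_i$ is one of
\[
\emptyset,\qquad J_i\cap(-\infty,e_i),\qquad J_i\cap[e_i,\infty),\qquad J_i .
\]
So $a$ is described by one of countably many rational partitions, finitely much
information about each piece, and one real in each piece.

\emph{Step 2: comparison.} Suppose $(x_\alpha,a_\alpha)_{\alpha<\omega_1}$ satisfies
(R) or (L). Each ultrafilter $x_\alpha$ contains exactly one piece of the
partition belonging to $a_\alpha$. Thinning out, we may assume that the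
partition, this piece $J$ and the kind of $a_\alpha\cap J$ do not depend on
$\alpha$; let $e^\alpha\in J$ be the real used. The kind is not $\emptyset$, since
$a_\alpha,J\in x_\alpha$; and it is not $J$, since otherwise $a_\alpha\in x_\beta$
for all $\alpha,\beta$. If it is $J\cap(-\infty,e^\alpha)$, then
\[
a_\alpha\notin x_\beta\ \Longrightarrow\ e^\alpha<e^\beta,
\]
because $e^\beta\le e^\alpha$ would give $a_\beta\cap J\subseteq a_\alpha$, and
$a_\beta\cap J\in x_\beta$. So (R)
yields a strictly increasing and (L) a strictly decreasing $\omega_1$-sequence of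
reals. Neither exists: distinct rationals could be placed between consecutive
terms. The remaining kind, $J\cap[e^\alpha,\infty)$, is the mirror image. Hence
$hL(K)=hd(K)=\omega$.

\medskip
Now $K$ is not an $F$-space, as it has countable character
(Theorem~\ref{thm:three}). We
will replace $B$ by the reduced power $B^\omega/\mathrm{fin}$, whose Stone space
always is. An element is then given by a sequence $(a(n))_{n<\omega}$ of finite unions of
intervals, and the number of intervals may grow with $n$. The four ingredients
change as follows.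
\begin{itemize}
\item A rational partition becomes a \emph{sequence} of partitions, a
\emph{frame}. Over a separating set of size $\kappa$ there are $\kappa^\omega$
frames; this is one reason to ask for $\kappa^\omega=\kappa$.
\item An ultrafilter no longer chooses one piece. It chooses an ultrafilter $q$
on the countable set $S$ of all pieces of all the partitions in the frame.
\item The reals $e^\alpha$ become functions on $S$, compared modulo $q$. The
order modulo $q$ still has no monotone $\kappa^+$-sequences, again because
$\kappa^\omega=\kappa$.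
\item In Step~2 we fixed the piece $J$. Now we must fix $q$, one of as many as
$2^{\mathfrak c}$ ultrafilters. This is where $\kappa\ge2^{\mathfrak c}$ is used.
\end{itemize}

\section{The spaces}\label{sec:spaces}

\subsection{Reduced powers}

For a Boolean algebra $B$ let $B^\omega/\mathrm{fin}$ be the algebra of sequences
in $B$ modulo equality at all but finitely many $n$; write $[a]$ for the class of
$a\in B^\omega$.

\begin{lemma}\label{lem:F}
The Stone space of $B^\omega/\mathrm{fin}$ is an $F$-space. If $B$ is infinite, its
weight is $|B|^\omega$.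
\end{lemma}

\begin{proof}
We verify~\eqref{eq:sep}. Let $[u_i]\wedge[v_j]=0$ for all $i,j<\omega$. Choose
$m_0<m_1<\cdots$ such that $u_i(n)\wedge v_j(n)=0$ whenever $i,j\le k$ and
$n\ge m_k$. Put $w(n)=\bigvee_{i\le k}u_i(n)$ for $m_k\le n<m_{k+1}$, and
$w(n)=0$ for $n<m_0$. If $n\ge m_i$, then $u_i(n)\le w(n)$. If $n\ge m_j$, say
$m_k\le n<m_{k+1}$ with $k\ge j$, then $u_i(n)\wedge v_j(n)=0$ for all $i\le k$, so
$w(n)\wedge v_j(n)=0$. Thus $[u_i]\le[w]$ and $[w]\wedge[v_j]=0$ for all $i,j$.

If $B$ is infinite, each class has $|B|$ elements, so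
$|B|^\omega=|B^\omega/\mathrm{fin}|\cdot|B|$; the constant sequences give
$|B^\omega/\mathrm{fin}|\ge|B|$. Hence $|B^\omega/\mathrm{fin}|=|B|^\omega$.
\end{proof}

\subsection{Linear orders with a small separating set}

\begin{definition}
Let $\kappa$ be an infinite cardinal. A \emph{$\kappa$-pair} is a pair $(L,D)$ where
$L$ is an infinite linear order, $D\subseteq L$, $|D|\le\kappa$, and whenever $x<y$ in $L$
there is $d\in D$ with $x<d\le y$.
\end{definition}

For instance, $(\mathbb R,\mathbb Q)$ is an $\omega$-pair. The orders used below may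
have adjacent points, so we cannot require $d<y$.

\begin{lemma}\label{lem:pairs}
Let $\nu=\nu(\kappa)$. If $\kappa\le\lambda\le2^{\nu}$, there is a $\kappa$-pair
$(L,D)$ with $|L|=\lambda$.
\end{lemma}

\begin{proof}
Order $2^\nu$ lexicographically and let $D$ be the set of eventually zero
sequences. Since $2^{|\delta|}\le\kappa$ for $\delta<\nu$,
\[
|D|\le\sum_{\delta<\nu}2^{|\delta|}\le\nu\cdot\kappa=\kappa .
\]
Let $f<g$ first differ at $\delta$, so $f(\delta)=0$ and $g(\delta)=1$. Let $d$
agree with $g$ on $\delta+1$ and be $0$ afterwards. Then $d\in D$ and $f<d\le g$. So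
any $L$ with $D\subseteq L\subseteq2^\nu$ and $|L|=\lambda$ will do.
\end{proof}

\subsection{The two families}

For an infinite linear order $L$ let $B_0(L)\subseteq\mathcal P(L)$ be generated by
the half-lines $(-\infty,x)$, $x\in L$, and let $B_1(L)$ be generated by these
half-lines and all singletons $\{x\}$. For $\iota\in\{0,1\}$ let
\[
A_\iota=A_\iota(L)=B_\iota(L)^\omega/\mathrm{fin},\qquad
X_\iota(L)=\text{the Stone space of }A_\iota .
\]
Then $|B_\iota(L)|=|L|$, so by Lemma~\ref{lem:F} $X_\iota(L)$ is a Boolean
$F$-space with $w(X_\iota(L))=|L|^\omega$. The first family proves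
Theorem~\ref{thm:main}, the second Theorem~\ref{thm:chi}.

\section{Frames}\label{sec:frames}

\emph{In Sections~\ref{sec:frames}--\ref{sec:chi} we fix an infinite cardinal
$\kappa=\kappa^\omega$ and an arbitrary $\kappa$-pair $(L,D)$.} Note that
$\mathfrak c\le\kappa$.

A \emph{$D$-partition} is a partition of $L$ into nonempty sets
$(-\infty,d_1),[d_1,d_2),\dots,[d_{k-1},\infty)$, where $k\ge1$ and
$d_1<\dots<d_{k-1}$ are in $D$ (for $k=1$ it is $\{L\}$). A \emph{frame} $\sigma$ is a
sequence of $D$-partitions, the $n$th one written $\{J_{(n,i)}:i<k(n)\}$ from left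
to right. There are at most $\kappa$ $D$-partitions, hence at most
$\kappa^\omega=\kappa$ frames. Put
\[
S_\sigma=\{(n,i):n<\omega,\ i<k(n)\},\qquad E_\sigma=\prod_{s\in S_\sigma}J_s .
\]
The set $S=S_\sigma$ is countably infinite. If $T\subseteq S$ and $V_s\subseteq J_s$
is in $B_\iota(L)$ for $s\in T$, let
\[
\langle V_s:s\in T\rangle\in A_\iota\quad\text{be the class of}\quad
n\mapsto\bigcup_{(n,i)\in T}V_{(n,i)} ,
\]
a finite union for each $n$. Pieces with the same $n$ are disjoint, so
\begin{equation}\label{eq:meet}
\langle V_s:s\in T\rangle\wedge\langle W_s:s\in T'\rangle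
=\langle V_s\cap W_s:s\in T\cap T'\rangle ,
\end{equation}
and $\langle V_s:s\in T\rangle\le\langle W_s:s\in T'\rangle$ whenever $T\subseteq T'$
and $V_s\subseteq W_s$ for $s\in T$. Write $J_T=\langle J_s:s\in T\rangle$. Then
$T\mapsto J_T$ is a homomorphism from $\mathcal P(S)$ to $A_\iota$, with $J_S=1$.
Consequently, for every ultrafilter $x$ on $A_\iota$,
\[
q_x^\sigma=\{T\subseteq S:J_T\in x\}
\]
is an ultrafilter on $S$. It replaces ``the piece chosen by $x$''.

For $e\in E_\sigma$ and $s\in S$ put
\[
J_s^{<e}=\{y\in J_s:y<e_s\},\quad J_s^{=e}=\{e_s\},\quad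
J_s^{>e}=\{y\in J_s:y>e_s\},\quad J_s^{\ge e}=\{y\in J_s:y\ge e_s\}.
\]
A \emph{$0$-pattern} is a function $\pi:S\to\mathcal P(\{<,\ge\})$ and a
\emph{$1$-pattern} is a function $\pi:S\to\mathcal P(\{<,=,>\})$. For an
$\iota$-pattern $\pi$ let
\[
c_\sigma(\pi,e)=\Big\langle\ \bigcup_{*\in\pi(s)}J_s^{*e}\ :\ s\in S\Big\rangle\in A_\iota .
\]

\begin{lemma}[Normal form]\label{lem:normal}
For $\iota\in\{0,1\}$, every element of $A_\iota$ equals $c_\sigma(\pi,e)$ for some
frame $\sigma$, some $\iota$-pattern $\pi$ and some $e\in E_\sigma$.
\end{lemma}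

\begin{proof}
Let $a\in B_\iota(L)^\omega$ and fix $n$. There are $k\ge1$ and $e_0<\dots<e_{k-1}$
in $L$ such that $a(n)$ is a union of some of the sets
\begin{align*}
&(-\infty,e_0),\ [e_i,e_{i+1}),\ [e_{k-1},\infty) &&\text{if }\iota=0,\\
&\{e_i\},\ (-\infty,e_0),\ (e_i,e_{i+1}),\ (e_{k-1},\infty) &&\text{if }\iota=1 .
\end{align*}
Choose $d_i\in D$ with $e_{i-1}<d_i\le e_i$ for $1\le i<k$. Then
$d_1<\dots<d_{k-1}$; let $J_{(n,0)},\dots,J_{(n,k-1)}$ be the resulting
$D$-partition, and put $e_{(n,i)}=e_i$. We have $e_i\in J_{(n,i)}$. Points of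
$J_{(n,i)}$ below $e_i$ are
above $e_{i-1}$ (if $i\ge1$), and points of $J_{(n,i)}$ above $e_i$ are below
$e_{i+1}$ (if $i<k-1$). So each of the sets $J_{(n,i)}^{<e}$ and
$J_{(n,i)}^{\ge e}$ (if $\iota=0$), respectively $J_{(n,i)}^{<e}$, $\{e_i\}$ and
$J_{(n,i)}^{>e}$ (if $\iota=1$), is contained in $a(n)$ or disjoint from it. Doing
this for every $n$ gives $\sigma$, $e$ and $\pi$.
\end{proof}

For an ultrafilter $q$ on $S_\sigma$ and $e,e'\in E_\sigma$ write $e<_qe'$ if
$\{s:e_s<e'_s\}\in q$, and $e\le_qe'$ if $\{s:e_s\le e'_s\}\in q$. This is a linear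
preorder on $E_\sigma$ (it induces the ultraproduct of the orders $J_s$), and
$e<_qe'$ holds if and only if $e'\le_qe$ fails.

\begin{lemma}\label{lem:ultra}
Let $q$ be an ultrafilter on $S_\sigma$. In $E_\sigma$ there is no strictly
$<_q$-increasing and no strictly $<_q$-decreasing sequence of length $\kappa^+$.
Hence every subset of $E_\sigma$ has a $\le_q$-cofinal subset and a
$\le_q$-coinitial subset of size at most $\kappa$.
\end{lemma}

\begin{proof}
Fix $d^0\in E_\sigma$ and let $\Delta$ be the set of $d\in E_\sigma$ with
$d_s\in D\cup\{d^0_s\}$ for all $s$. Then $|\Delta|\le\kappa^\omega=\kappa$. The set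
$\Delta$ separates: if $e<_qe'$, there is $d\in\Delta$ with $e<_qd\le_qe'$. Indeed,
where $e_s<e'_s$ choose $d_s\in D$ with $e_s<d_s\le e'_s$, which lies in the convex
set $J_s$; elsewhere let $d_s=d_s^0$.

Let $(e^\alpha)_{\alpha<\kappa^+}$ be strictly increasing. Choose $d^\alpha\in\Delta$ with
$e^\alpha<_qd^\alpha\le_qe^{\alpha+1}$. For $\alpha<\beta$ we get
$d^\alpha\le_qe^{\alpha+1}\le_qe^\beta<_qd^\beta$, so the $d^\alpha$ are distinct, contradicting
$|\Delta|\le\kappa$. If $(e^\alpha)$ is strictly decreasing, choose $d^\alpha\in\Delta$ with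
$e^{\alpha+1}<_qd^\alpha\le_qe^\alpha$; for $\alpha<\beta$,
$d^\beta\le_qe^\beta\le_qe^{\alpha+1}<_qd^\alpha$, again a contradiction. For the last
statement, a nonempty linear preorder has a maximum or a strictly
increasing cofinal sequence, whose length is here less than $\kappa^+$; the
coinitial case is dual.
\end{proof}

\section{Small spread and large weight: Theorem~\ref{thm:main}}\label{sec:main}

\subsection{Comparison}

The next lemma is Step~2 of Section~\ref{sec:split}. It involves only the
ultrafilter $q_x^\sigma$ of the one point $x$ at which we compare.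

\begin{lemma}[Comparison]\label{lem:comp}
Let $\sigma$ be a frame, $\pi$ a $0$-pattern and $e,e'\in E_\sigma$. Let $x$ be an
ultrafilter on $A_0$ with $c_\sigma(\pi,e')\in x$ and $c_\sigma(\pi,e)\notin x$, and
let $q=q_x^\sigma$. Let $\tau$ be the value for which
$\Pi=\{s:\pi(s)=\tau\}$ is in $q$. Then either $\tau=\{<\}$ and $e<_qe'$, or
$\tau=\{\ge\}$ and $e'<_qe$.
\end{lemma}

\begin{proof}
The four sets $\{s:\pi(s)=\tau\}$ partition $S$, so exactly one is in $q$. We have
$J_\Pi\in x$. If $\tau=\emptyset$, then $c_\sigma(\pi,e')\wedge J_\Pi=0$ by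
\eqref{eq:meet}, but both factors are in $x$. If $\tau=\{<,\ge\}$, then
$J_\Pi\le c_\sigma(\pi,e)$, so $c_\sigma(\pi,e)\in x$. Both are impossible.

Let $\tau=\{<\}$ and suppose $e<_qe'$ fails. Then $T=\{s:e'_s\le e_s\}\in q$, so
$J_{\Pi\cap T}\in x$ and
\[
c_\sigma(\pi,e')\wedge J_{\Pi\cap T}=\langle J_s^{<e'}:s\in\Pi\cap T\rangle
\le\langle J_s^{<e}:s\in\Pi\cap T\rangle\le c_\sigma(\pi,e).
\]
The left side is in $x$, so $c_\sigma(\pi,e)\in x$, a contradiction. Let
$\tau=\{\ge\}$ and suppose $e'<_qe$ fails. Then $T=\{s:e_s\le e'_s\}\in q$,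
$J_s^{\ge e'}\subseteq J_s^{\ge e}$ for $s\in T$, and in the same way
$c_\sigma(\pi,e')\wedge J_{\Pi\cap T}\le c_\sigma(\pi,e)$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:crit}
Suppose $hL(X_0(L))>\kappa$ or $hd(X_0(L))>\kappa$. Then there are a frame
$\sigma$, points $e^\alpha\in E_\sigma$ and ultrafilters $q_\alpha$ on $S_\sigma$
$(\alpha<\kappa^+)$ such that one and the same of the following four relations holds
for all $\alpha<\beta<\kappa^+$:
\[
\text{\textup{(1)} }e^\alpha<_{q_\beta}e^\beta;\qquad
\text{\textup{(2)} }e^\beta<_{q_\beta}e^\alpha;\qquad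
\text{\textup{(3)} }e^\alpha<_{q_\alpha}e^\beta;\qquad
\text{\textup{(4)} }e^\beta<_{q_\alpha}e^\alpha .
\]
\end{proposition}

\begin{proof}
Take $(x_\alpha,a_\alpha)_{\alpha<\kappa^+}$ as in Fact~\ref{fact:sep}, with (R) or
(L). By Lemma~\ref{lem:normal}, $a_\alpha=c_{\sigma_\alpha}(\pi_\alpha,e^\alpha)$. Let
$q_\alpha=q_{x_\alpha}^{\sigma_\alpha}$ and let $\tau_\alpha$ be the value that
$\pi_\alpha$ takes on a set in $q_\alpha$. There are at most $\kappa$ frames,
$\mathfrak c\le\kappa$ patterns for each, and four values $\tau$. So, thinning and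
reindexing, we may assume $\sigma_\alpha=\sigma$, $\pi_\alpha=\pi$ and
$\tau_\alpha=\tau$ for all $\alpha$. Let $\alpha<\beta$.

Under (R) we have $a_\beta\in x_\beta$ and $a_\alpha\notin x_\beta$.
Lemma~\ref{lem:comp} with $x=x_\beta$, $e'=e^\beta$, $e=e^\alpha$ gives (1) if
$\tau=\{<\}$ and (2) if $\tau=\{\ge\}$. Under (L) we have $a_\alpha\in x_\alpha$ and
$a_\beta\notin x_\alpha$. Lemma~\ref{lem:comp} with $x=x_\alpha$, $e'=e^\alpha$,
$e=e^\beta$ gives (4) if $\tau=\{<\}$ and (3) if $\tau=\{\ge\}$.
\end{proof}

If all the $q_\alpha$ were equal, Lemma~\ref{lem:ultra} would give a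
contradiction. This is what $\kappa\ge2^{\mathfrak c}$ buys.

\begin{proposition}\label{prop:hL}
If $\kappa\ge2^{\mathfrak c}$, then $\chi,s,hL,hd\le\kappa$ on $X_0(L)$.
\end{proposition}

\begin{proof}
By~\eqref{eq:ineq} it suffices to consider $hL$ and $hd$. If one of them exceeds
$\kappa$, apply Proposition~\ref{prop:crit}. There are at most
$2^{\mathfrak c}\le\kappa$ ultrafilters on $S_\sigma$, so for $\kappa^+$ many $\alpha$
the ultrafilters $q_\alpha$ equal one and the same $q$. The corresponding
$e^\alpha$ form a strictly $<_q$-increasing sequence (cases (1) and (3)) or a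
strictly $<_q$-decreasing one (cases (2) and (4)) of length $\kappa^+$,
contradicting Lemma~\ref{lem:ultra}.
\end{proof}

\subsection{A space on which all five functions equal $\kappa$}

To make the four small functions equal to $\kappa$, we add a summand. Let $Y_\kappa$
be the Stone space of $\mathrm{Fr}(\kappa)^\omega/\mathrm{fin}$, where
$\mathrm{Fr}(\kappa)$ is the free Boolean algebra on generators $g_i$, $i<\kappa$.

\begin{lemma}\label{lem:Y}
$Y_\kappa$ is a Boolean $F$-space with $\chi=hL=hd=s=w=\kappa$.
\end{lemma}

\begin{proof}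
By Lemma~\ref{lem:F} it is a Boolean $F$-space of weight $\kappa^\omega=\kappa$.
By~\eqref{eq:ineq} we need only $\chi\ge\kappa$ and $s\ge\kappa$. Write $\bar g$ for
the class of the constant sequence with value $g$.

Suppose $y\in Y_\kappa$ has a base of size $\theta<\kappa$, and choose representatives
for its members. They involve at most $\theta\cdot\omega<\kappa$ generators, as
$\kappa$ is uncountable. Let $g_i$ be another generator, and let $u\in\{g_i,-g_i\}$
be such that $\bar u\in y$. Some base element $[b]\ne0$ satisfies $[b]\le\bar u$,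
so $0\ne b(n)\le u$ for some $n$. But $b(n)$ lies in the algebra generated by the
other generators, so $b(n)\wedge-u\ne0$ by freeness, a contradiction. So every
point has character at least $\kappa$.

For $i<\kappa$ the family $\{\bar g_i\}\cup\{-\bar g_j:j\ne i\}$ has nonzero finite
meets, so there is $y_i\in Y_\kappa$ with $\bar g_i\in y_i$ and $\bar g_j\notin y_i$
for $j\ne i$. The set $\{y_i:i<\kappa\}$ is discrete of size $\kappa$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:pairs} choose a $\kappa$-pair $(L,D)$ with $|L|=\lambda$, and let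
$X=X_0(L)\oplus Y_\kappa$. By Proposition~\ref{prop:hL}, $\chi,hL,hd,s\le\kappa$ on
$X_0(L)$, and by Lemma~\ref{lem:Y} they equal $\kappa$ on $Y_\kappa$. So they equal
$\kappa$ on $X$, while $w(X)=\max(\lambda^\omega,\kappa)=\lambda$.
\end{proof}

\section{Small character and large spread: Theorem~\ref{thm:chi}}\label{sec:chi}

Here $\kappa$ may be as small as $\mathfrak c$, and we add singletons to obtain
many disjoint open sets. We first explain the idea on the real line. The algebra
$B_1(\mathbb R)$ has $\mathfrak c$
disjoint nonzero elements $\{r\}$, but every ultrafilter $x$ on it has a countable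
base. This is clear if $\{r\}\in x$ for some $r$. Otherwise
$\mathbb R=R\cup P$, where $R=\{e:(-\infty,e)\in x\}$ and $P=\{e:(e,\infty)\in x\}$.
Choose countable sets $C$ coinitial in $R$ and $K$ cofinal in $P$. An $a\in x$ is a
finite union of points and open intervals, and $x$ contains one of the intervals;
its lower end $e$, if there is one, is in $P$, and its upper end $e'$, if there is one, is in $R$.
Any $k\in K$ with $e\le k$ and $c\in C$ with $c\le e'$ give
$(k,\infty)\cap(-\infty,c)\subseteq(e,e')\subseteq a$; if an end is missing, omit the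
corresponding half-line. So $\mathbb R$ and the half-lines $(-\infty,c)$, $c\in C$, and
$(k,\infty)$, $k\in K$, generate $x$.

In the reduced power, each frame has its own $R$ and $P$, and we also have to
generate the ultrafilter $q_x^\sigma$. A generating set of size $\mathfrak c\le\kappa$
for each of the at most $\kappa$ frames is affordable. No counting of ultrafilters occurs,
because we look at one point $x$ at a time.

\begin{proposition}\label{prop:char}
$\chi(X_1(L))\le\kappa$.
\end{proposition}

\begin{proof}
Let $x$ be an ultrafilter on $A_1$. For a frame $\sigma$ with $S=S_\sigma$ and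
$e\in E_\sigma$ put
\[
\mathrm l(e)=\langle J_s^{<e}:s\in S\rangle,\qquad
\mathrm p(e)=\langle\{e_s\}:s\in S\rangle,\qquad
\mathrm r(e)=\langle J_s^{>e}:s\in S\rangle .
\]
These are pairwise disjoint with join $1$, so exactly one of them is in $x$.

\emph{Case 1: $\mathrm p(e)\in x$ for some $\sigma$ and $e$.} Every element of $A_1$
below $\mathrm p(e)$ has a representative $b$ with
$b(n)\subseteq\{e_{(n,i)}:i<k(n)\}$ for all $n$, so it equals
$\langle\{e_s\}:s\in T\rangle$ for some $T\subseteq S$. There are at most
$\mathfrak c\le\kappa$ such elements, and those in $x$ form a base of $x$.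

\emph{Case 2: otherwise.} For every $\sigma$ we have
$E_\sigma=R_\sigma\cup P_\sigma$, where
\[
R_\sigma=\{e:\mathrm l(e)\in x\},\qquad P_\sigma=\{e:\mathrm r(e)\in x\}.
\]
Let $q=q^\sigma_x$. By Lemma~\ref{lem:ultra} choose $C_\sigma\subseteq R_\sigma$
that is $\le_q$-coinitial in $R_\sigma$ and $K_\sigma\subseteq P_\sigma$ that is
$\le_q$-cofinal in $P_\sigma$, both of size at most $\kappa$. Let
\[
G=\bigcup_\sigma\Big(\{\mathrm l(e):e\in C_\sigma\}\cup\{\mathrm r(e):e\in K_\sigma\}
\cup\{J_T:T\in q_x^\sigma\}\Big)\subseteq x .
\]
There are at most $\kappa$ frames and each contributes at most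
$\kappa+\mathfrak c=\kappa$ elements, so $|G|\le\kappa$. We claim that the finite
meets of elements of $G$ form a base of $x$.

Let $[a]\in x$. By Lemma~\ref{lem:normal}, $[a]=c_\sigma(\pi,e)$ for some $\sigma$,
$\pi$ and $e$; let $q=q_x^\sigma$. Suppose first $e\in R_\sigma$, and let
$T_0=\{s:{<}\in\pi(s)\}$. By \eqref{eq:meet},
\[
[a]\wedge\mathrm l(e)=\langle J_s^{<e}:s\in T_0\rangle .
\]
This element is in $x$ and lies below $J_{T_0}$, so $T_0\in q$. Pick
$e'\in C_\sigma$ with $e'\le_qe$ and let $T_1=\{s:e'_s\le e_s\}\in q$. Then
$J_{T_0\cap T_1}\in G$ and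
\[
\mathrm l(e')\wedge J_{T_0\cap T_1}=\langle J_s^{<e'}:s\in T_0\cap T_1\rangle
\le\langle J_s^{<e}:s\in T_0\rangle\le[a].
\]
Now suppose $e\in P_\sigma$, and let $T_0=\{s:{>}\in\pi(s)\}$. Then
$[a]\wedge\mathrm r(e)=\langle J_s^{>e}:s\in T_0\rangle\in x$, so $T_0\in q$. Pick
$e'\in K_\sigma$ with $e\le_qe'$ and let $T_1=\{s:e_s\le e'_s\}\in q$. For $s\in T_1$ we
have $J_s^{>e'}\subseteq J_s^{>e}$, so
$\mathrm r(e')\wedge J_{T_0\cap T_1}\le\langle J_s^{>e}:s\in T_0\rangle\le[a]$.
\end{proof}

\begin{remark}
With $J_s^{\ge e}$ in place of $J_s^{>e}$, and without $\mathrm p(e)$ and Case~1, the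
same proof gives $\chi(X_0(L))\le\kappa$. For this bound the standing assumption
$\kappa^\omega=\kappa$ cannot simply be dropped: $(\mathbb R,\mathbb Q)$ is an
$\omega$-pair, but $\chi(X_0(\mathbb R))\ge\mathfrak c$ by Theorem~\ref{thm:three}.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:chi}]
Choose a $\kappa$-pair $(L,D)$ with $|L|=\lambda$ (Lemma~\ref{lem:pairs}) and let
$X=X_1(L)\oplus Y_\kappa$. By Proposition~\ref{prop:char} and Lemma~\ref{lem:Y},
$\chi(X)=\kappa$. The classes of the constant sequences with values $\{l\}$, $l\in L$,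
are $\lambda$ pairwise disjoint nonzero elements of $A_1$. So $X$ has $\lambda$
pairwise disjoint nonempty open sets, and $s(X)\ge\lambda$. Since
$w(X)=\max(\lambda^\omega,\kappa)=\lambda$, \eqref{eq:ineq} gives $s=hL=hd=w=\lambda$.
\end{proof}

\section{The possible characters: Theorem~\ref{thm:three}}\label{sec:char}

Let $X$ be an infinite Boolean $F$-space.

\subsection{Bounds}

Choose pairwise disjoint nonempty clopen sets $U_n$ and points $x_n\in U_n$
$(n<\omega)$. For $T\subseteq\omega$, \eqref{eq:sep} gives a clopen set that
contains $U_n$ for $n\in T$ and is disjoint from $U_n$ for $n\notin T$. So disjoint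
subsets of the discrete set $\{x_n:n<\omega\}$ have disjoint closures, and hence
\begin{equation}\label{eq:beta}
\overline{\{x_n:n<\omega\}}\cong\beta\omega .
\end{equation}
By Posp\'{\i}\v{s}il's theorem some point of $\beta\omega$ has character $\mathfrak c$ in
$\beta\omega$; since characters do not increase in subspaces,
$\chi(X)\ge\mathfrak c$. Also
\begin{equation}\label{eq:sc}
s(X)\ge s(\beta\omega)\ge\mathfrak c :
\end{equation}
take $\mathfrak c$ infinite subsets of $\omega$ with pairwise finite intersections,
and for each of them a nonprincipal ultrafilter containing it; these ultrafilters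
form a discrete subspace. (As $w(\beta\omega)=|\mathcal P(\omega)|=\mathfrak c$, all
five functions equal $\mathfrak c$ on $\beta\omega$.) Finally, $\chi(X)\le w(X)$;
Arhangel'skii's theorem gives $|X|\le2^{\chi(X)}$ for compact Hausdorff $X$, and
$w(X)\le|X|$ for infinite compact Hausdorff $X$. So $w(X)\le2^{\chi(X)}$.

\subsection{Cofinality}

We first treat single points, and then a supremum that might not be attained.

\begin{lemma}\label{lem:point}
If $x\in X$ is not isolated, then $\mathrm{cf}(\chi(x,X))>\omega$.
\end{lemma}

\begin{proof}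
Let $\mu=\chi(x,X)$, an infinite cardinal, and suppose $\mathrm{cf}(\mu)=\omega$. Let
$\{b_i:i<\mu\}$ be a clopen local base at $x$. Write $\mu=\bigcup_{n<\omega}M_n$ with
$M_0\subseteq M_1\subseteq\cdots$ and $|M_n|<\mu$, and put
$F_n=\bigcap_{i\in M_n}b_i$. If $F_n=\{x\}$, then by compactness the finite
intersections of the sets $b_i$, $i\in M_n$, form a local base at $x$. It has size
less than $\mu$ if $M_n$ is infinite, and $x$ is isolated if $M_n$ is finite; both
are impossible. So we can pick $x_n\in F_n\setminus\{x\}$. Each $b_i$ contains $x_n$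
for all large $n$, so $x_n\to x$.

Passing to a subsequence, we obtain pairwise disjoint clopen sets $U_n\ni x_n$ that
omit $x$: given finitely many such sets, the complement of their union is a
neighborhood of $x$; it contains a later term, which has a clopen neighborhood
inside this complement omitting $x$. Now $\bigcup_nU_{2n}$ and $\bigcup_nU_{2n+1}$
are disjoint cozero sets with $x$ in both closures. This contradicts
\eqref{eq:sep}.
\end{proof}

\begin{lemma}\label{lem:accum}
Let $y_n\in X$ $(n<\omega)$ have pairwise disjoint clopen neighborhoods $U_n$, and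
let $\theta$ be a cardinal with $\chi(y_n,X)>\theta$ for all $n$. Then every
accumulation point $z$ of $\{y_n:n<\omega\}$ satisfies $\chi(z,X)>\theta$.
\end{lemma}

\begin{proof}
Suppose $z$ has a clopen local base $\{b_i:i\in I\}$ with $|I|\le\theta$. For each
$n$, the family $\{b_i\cap U_n:i\in I,\ y_n\in b_i\}$ has at most $\theta$ members, so
it is not a local base at $y_n$. Hence there is a clopen $V_n$ with
$y_n\in V_n\subseteq U_n$ such that
\[
b_i\cap U_n\not\subseteq V_n\quad\text{whenever }y_n\in b_i .
\]
By~\eqref{eq:sep} there is a clopen $W$ containing all $V_n$ and disjoint from all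
$U_n\setminus V_n$; so $W\cap U_n=V_n$ for all $n$. Since
$z\in\overline{\{y_n:n<\omega\}}\subseteq W$, some $b_i$ is contained in $W$. As $z$ is
an accumulation point, $y_n\in b_i$ for some $n$. But then
$b_i\cap U_n\subseteq W\cap U_n=V_n$, a contradiction.
\end{proof}

\begin{proof}[Proof that $\mathrm{cf}(\chi(X))>\omega$]
Suppose $\mu=\chi(X)$ has countable cofinality. Since $\mu\ge\mathfrak c>\omega$,
$\mu$ is singular and hence a limit cardinal, and by Lemma~\ref{lem:point} no point
has character $\mu$. Choose infinite cardinals $\theta_0<\theta_1<\cdots$ with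
supremum $\mu$, and recursively points $y_n$ with
$\chi(y_n,X)>\max(\theta_n,\chi(y_0,X),\dots,\chi(y_{n-1},X))$. These points are
distinct. Let $z_0$ be an accumulation point of $\{y_n:n<\omega\}$. As in the proof
of Lemma~\ref{lem:point}, we pass to a subsequence with pairwise disjoint clopen
$U_n\ni y_n$ omitting $z_0$: the complement of finitely many such sets is a
neighborhood of $z_0$, so it contains infinitely many terms; take a later one
different from $z_0$, with a clopen neighborhood inside this complement omitting
$z_0$. We still have $\chi(y_n,X)>\theta_n$ for the new sequence. Let $z$ be an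
accumulation point of it. For each $m$, Lemma~\ref{lem:accum} applied to
$(y_n)_{n\ge m}$ and $\theta_m$ gives $\chi(z,X)>\theta_m$. So $\chi(z,X)=\mu$, a
contradiction.
\end{proof}

\subsection{SCH and GCH}

Under SCH, $\mu\ge\mathfrak c$ and $\mathrm{cf}(\mu)>\omega$ imply $\mu^\omega=\mu$
\cite[Thm.~5.22]{Jech}. So $\chi(X)$ is an $\omega$-power.

Assume GCH. If $\chi(X)=\kappa$ and $w(X)=\lambda$, then $\mathrm{cf}(\kappa)>\omega$
and $\kappa\le\lambda\le2^\kappa=\kappa^+$. Conversely, let $\mathrm{cf}(\kappa)>\omega$.
Every $f:\omega\to\kappa$ is bounded, and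
$|\alpha|^\omega\le2^{|\alpha|\cdot\omega}\le\kappa$ for $\alpha<\kappa$; so
$\kappa^\omega=\kappa$. Use $Y_\kappa$ if $\lambda=\kappa$ and Theorem~\ref{thm:chi}
if $\lambda=\kappa^+$. This completes the proof of Theorem~\ref{thm:three}.\qed

\section{Below $2^{\mathfrak c}$: Theorem~\ref{thm:four}}\label{sec:below}

\subsection{Different ultrafilters can disagree}

Let $\kappa=\kappa^\omega<2^{\mathfrak c}$. Proposition~\ref{prop:crit} still
applies, but the ultrafilters $q_\alpha$ may be pairwise different, and then it
yields no monotone sequence. For $L=2^\nu$ this really happens: we construct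
sequences $e_f$ and ultrafilters $q_f$ on $\omega$ such that each $e_f$ is above
all the others modulo its own $q_f$.

\begin{proof}[Proof of Theorem~\ref{thm:four}\textup{(i)}]
Since $\nu\le\mathfrak c$, there is a family $\{A_\xi:\xi<\nu\}$ of subsets of
$\omega$ that is independent: for distinct $\xi_1,\dots,\xi_k$, every intersection
of $k$ sets, the $j$th being $A_{\xi_j}$ or its complement, is infinite. So for
$f\in2^\nu$ there is a nonprincipal ultrafilter $q_f$ on $\omega$ with
$A_\xi\in q_f$ if and only if $f(\xi)=1$. Every ordinal below $\nu$ is uniquely of the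
form $2\cdot\xi$ or $2\cdot\xi+1$ with $\xi<\nu$. Define $e_f:\omega\to2^\nu$ by
\begin{align*}
e_f(n)(2\cdot\xi)=1&\iff f(\xi)=1\text{ and }n\in A_\xi,\\
e_f(n)(2\cdot\xi+1)=1&\iff f(\xi)=0\text{ and }n\notin A_\xi .
\end{align*}

Let $f,g\in2^\nu$ first differ at $\xi$, with $f(\xi)=1$ and $g(\xi)=0$. Then
$e_f(n)$ and $e_g(n)$ agree below $2\cdot\xi$. If $n\in A_\xi$, then at $2\cdot\xi$
they take the values $1$ and $0$, so $e_g(n)<e_f(n)$. If $n\notin A_\xi$, then at
$2\cdot\xi$ both are $0$, and at $2\cdot\xi+1$ they take the values $0$ and $1$, so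
$e_f(n)<e_g(n)$. Since $A_\xi\in q_f$ and $\omega\setminus A_\xi\in q_g$, we conclude
\begin{equation}\label{eq:each}
\{n:e_g(n)<e_f(n)\}\in q_f\qquad\text{for all }f\ne g\text{ in }2^\nu .
\end{equation}

Let $a_f\in A_0(2^\nu)$ be the class of $n\mapsto(-\infty,e_f(n))$. If
$g_1,\dots,g_k\ne f$ and $k\ge1$, then $a_f\wedge\bigwedge_j-a_{g_j}$ is the class of
$n\mapsto[\max_je_{g_j}(n),e_f(n))$. By \eqref{eq:each} this interval is nonempty for
all $n$ in a set in $q_f$, hence for infinitely many $n$, so the meet is not $0$.
Thus there is an ultrafilter $x_f$ with $a_f\in x_f$ and $a_g\notin x_f$ for all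
$g\ne f$. The points $x_f$ form a discrete subspace of size $2^\nu$.
\end{proof}

\subsection{A generic linear order}

For (ii) we choose the points of $L$ generically. Proposition~\ref{prop:crit} will
be contradicted in a way that does not depend on the $q_\alpha$: we find
$\alpha<\beta$ with $e^\alpha_s\le e^\beta_s$ for \emph{all} $s$, and also
$\alpha<\beta$ with $e^\beta_s\le e^\alpha_s$ for all $s$.

Let $V\models$ GCH and let $P$ be the set of countable partial functions from
$\omega_2\times\omega_1$ to $2$, ordered by reverse inclusion. Then $P$ is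
$\sigma$-closed, so it adds no $\omega$-sequences of elements of $V$; by CH and the
$\Delta$-system lemma it is $\omega_2$-c.c. So $P$ preserves cardinals and CH. It
preserves GCH: $|P|=\omega_2$, so for $\theta\ge\omega_1$ there are at most
$(\omega_2^{\omega_1})^\theta=\omega_2^\theta$ nice names for subsets of $\theta$,
and $\omega_2^\theta=\theta^+$.

Let $G$ be $P$-generic, and for $\xi<\omega_2$ let $r_\xi\in2^{\omega_1}$,
$r_\xi(\delta)=(\bigcup G)(\xi,\delta)$. By genericity the $r_\xi$ are distinct and
not eventually zero. All functions in $2^{\omega_1}$ are compared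
lexicographically.

\begin{lemma}\label{lem:generic}
In $V[G]$, let $S'\subseteq\omega\times\omega$ and let
$\langle\xi^\alpha:\alpha<\omega_2\rangle$ be a sequence of functions
$S'\to\omega_2$ with pairwise disjoint ranges. Then there are $\alpha<\beta$ with
$r_{\xi^\alpha(s)}<r_{\xi^\beta(s)}$ for all $s\in S'$, and there are $\alpha<\beta$
with $r_{\xi^\beta(s)}<r_{\xi^\alpha(s)}$ for all $s\in S'$.
\end{lemma}

\begin{proof}
We have $S'\in V$ and each $\xi^\alpha\in V$, as no $\omega$-sequences are added. Let
$p\in P$ force that $\dot\xi$ is a sequence as in the lemma for this $S'$. It suffices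
to find, for each of the two statements, an extension of $p$ forcing it: the same
argument applies to every extension of $p$, so such conditions are dense below $p$.

Work in $V$. For each $\alpha<\omega_2$ choose $p_\alpha\le p$ and
$\xi_\alpha:S'\to\omega_2$ such that $p_\alpha$ forces $\dot\xi^\alpha=\check\xi_\alpha$.
Extending $p_\alpha$, we may assume $\mathrm{dom}\,p_\alpha=u_\alpha\times\delta_\alpha$
with $u_\alpha$ countable, $\xi_\alpha[S']\subseteq u_\alpha$ and
$\delta_\alpha<\omega_1$. By CH, the $\Delta$-system lemma applies to countable subsets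
of $\omega_2$, and once the root $u$ and $\delta$ are fixed, there are only $\omega_1$
possibilities for each of the other data below. So there is a set of $\omega_2$ many
$\alpha$ for which
\begin{itemize}
\item $\delta_\alpha=\delta$ is constant;
\item the $u_\alpha$ form a $\Delta$-system with root $u$ (that is,
$u_\alpha\cap u_\beta=u$ for $\alpha\ne\beta$), and
$p_\alpha{\restriction}(u\times\delta)$ is constant;
\item the function $s\mapsto p_\alpha(\xi_\alpha(s),\cdot)$ from $S'$ to $2^\delta$
does not depend on $\alpha$.
\end{itemize}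
Let $\alpha<\beta$ be in this set. Then $p_\alpha\cup p_\beta$ is a condition. It
extends $p$ and forces $\dot\xi^\alpha=\check\xi_\alpha$ and
$\dot\xi^\beta=\check\xi_\beta$, so $\xi_\alpha[S']\cap\xi_\beta[S']=\emptyset$. Hence
\[
p_\alpha\cup p_\beta\cup\{((\xi_\alpha(s),\delta),0):s\in S'\}
\cup\{((\xi_\beta(s),\delta),1):s\in S'\}
\]
is a function, since all second coordinates in the domain of $p_\alpha\cup p_\beta$
are below $\delta$; so it is a condition. For every $s\in S'$ it forces that
$r_{\xi_\alpha(s)}$ and $r_{\xi_\beta(s)}$ agree below $\delta$ (by the third item) and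
take the values $0$ and $1$ at $\delta$. So it forces the first statement.
Interchanging $0$ and $1$ we get the second.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:four}\textup{(ii)}]
Work in $V[G]$. Let $D\subseteq2^{\omega_1}$ be the set of eventually zero functions
and $L=D\cup\{r_\xi:\xi<\omega_2\}$. By CH, $|D|=\omega_1$. Put
$\kappa=\omega_1=\mathfrak c$; then $\kappa^\omega=\kappa$. As in
Lemma~\ref{lem:pairs}, $(L,D)$ is a $\kappa$-pair: if $f<g$ in $L$ first differ at
$\delta$, the function that agrees with $g$ on $\delta+1$ and is $0$ afterwards is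
in $D$, above $f$, and at most $g$. Let $X=X_0(L)$, a Boolean $F$-space with
$w(X)=\omega_2^\omega=\omega_2$. We have $\chi(X)\ge\mathfrak c$ by
Theorem~\ref{thm:three} and $s(X)\ge\mathfrak c$ by~\eqref{eq:sc}. So
by~\eqref{eq:ineq} it remains to show $hL(X),hd(X)\le\omega_1$.

Suppose not, and take $\sigma$, $e^\alpha$, $q_\alpha$ $(\alpha<\omega_2)$ from
Proposition~\ref{prop:crit}; its conclusion persists if we thin out the indices and
reindex in increasing order.
Let $S=S_\sigma$ and $Z_\alpha=\{s\in S:e^\alpha_s\notin D\}$. For $s\in Z_\alpha$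
there is a unique $\xi^\alpha(s)<\omega_2$ with $e_s^\alpha=r_{\xi^\alpha(s)}$. Since
$\omega_1^\omega=\omega_1$, we may thin out so that $Z_\alpha=Z$ and
$e^\alpha{\restriction}(S\setminus Z)$ do not depend on $\alpha$; so that, by the
$\Delta$-system lemma for countable sets,
$\xi^\alpha[Z]\cap\xi^\beta[Z]=\rho$ for all $\alpha\ne\beta$ and a fixed countable
$\rho$; and so that $S'=\{s\in Z:\xi^\alpha(s)\notin\rho\}$ and
$\xi^\alpha{\restriction}(Z\setminus S')$ do not depend on $\alpha$. Now
$e^\alpha{\restriction}(S\setminus S')$ is the same for all $\alpha$, and the functions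
$\xi^\alpha{\restriction}S'$ have pairwise disjoint ranges. By
Lemma~\ref{lem:generic} there are
\begin{align*}
&\alpha<\beta\ \text{ with }\ e_s^\alpha\le e_s^\beta\ \text{ for all }s\in S,\ \text{ and}\\
&\alpha<\beta\ \text{ with }\ e_s^\beta\le e_s^\alpha\ \text{ for all }s\in S .
\end{align*}
For the first pair, $e^\beta<_qe^\alpha$ fails for every ultrafilter $q$ on $S$, so
(2) and (4) of Proposition~\ref{prop:crit} fail. For the second pair,
$e^\alpha<_qe^\beta$ fails for every $q$, so (1) and (3) fail. Hence none of the four
relations holds for all $\alpha<\beta$, a contradiction. So $hL(X),hd(X)\le\omega_1$,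
and in $V[G]$, where GCH holds,
$\chi(X)=hL(X)=hd(X)=s(X)=\mathfrak c=\omega_1<w(X)=\omega_2$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{Jech} Jech, \emph{Set Theory}, 3rd ed.
\bibitem{source} \url{https://github.com/isaacST08/Algebra-Texts-and-Books}
\end{thebibliography}

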